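# Orthogonal pairs of waves and the codimension of degenerate spectrum on quantum graphs

## 1. Two waves that are orthogonal on every edge

Call a real solution of $f''=-f$ on an interval $[0,\theta]$ a *wave*; it has the form $f=A\cos x+B\sin x$. For two waves $f,h$ on the same interval put
$$Q(f,h)=fh+f'h'.\tag{1}$$
This function of $x$ is constant, since its derivative is $f'h+fh'+f''h'+f'h''=f'h+fh'-fh'-f'h=0$. Also $Q(f,f)=f^2+f'^2$ is $0$ only if $f\equiv 0$. In other words, the vectors $(f,f')$ and $(h,h')$ rotate rigidly as $x$ moves, and $Q$ is their inner product.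

Now let $\Gamma$ be a finite graph with edges $e_1,\dots,e_n$, and give $e_j$ a length $\theta_j>0$. A *wave on* $(\Gamma,\theta)$ is a real function that is a wave on each edge, is continuous at each vertex, and satisfies the Kirchhoff condition: at each vertex the sum of outgoing derivatives is zero (a loop contributes both of its ends). We write $\partial_ef(v)$ for the outgoing derivative of $f$ along $e$ at $v$, and $Q_j$ for the form (1) on $e_j$.

**Definition.** An *orthogonal pair* on $(\Gamma,\theta)$ is a pair of linearly independent waves $f,g$ with
$$Q_j(f,g)=fg+f'g'=0\quad\text{on every edge } e_j.\tag{2}$$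

**Example (two vertices joined by $n$ edges).** Let $u,v$ be joined by $e_1,\dots,e_n$, all parametrized from $u$, and let $x_j=\tan(\theta_j/2)$ be finite and nonzero. On $e_j$ put
$$f=\frac{\cos(x-\theta_j/2)}{\cos(\theta_j/2)},\qquad g=\frac{\sin(x-\theta_j/2)}{\sin(\theta_j/2)} .$$
Then $f$ has value $1$ and outgoing derivative $x_j$ at both ends, while $g$ has values $-1$ at $u$ and $1$ at $v$, with outgoing derivatives $1/x_j$ at $u$ and $-1/x_j$ at $v$. So both are waves on the graph exactly when
$$\sum_j x_j=0,\qquad \sum_j\frac1{x_j}=0 .$$
They are independent. At $x=0$ we get $fg+f'g'=1\cdot(-1)+x_j\cdot\frac1{x_j}=0$, so they form an orthogonal pair. There are $n$ lengths and two equations, so when solutions exist we expect an $(n-2)$-parameter family.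

What are such pairs for? Two independent waves on one metric graph mean that the number $1$ is a multiple eigenvalue of the Laplacian. We want to bound the dimension of the set of lengths (modulo $2\pi$) where this happens. We will see that if this set has dimension at least $n-2$, then some $(n-2)$-dimensional piece of it carries an orthogonal pair at every point. Orthogonal pairs are rigid: in the main case they are described by two numbers at each vertex and one number on each edge, subject to explicit equations, so they can be counted. For the graphs of the example the count can reach $n-2$. For every other loop-free graph it cannot.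

## 2. The secular manifold and its singular part

Throughout, $\Gamma$ is a finite connected graph with $n\ge1$ edges and no vertex of degree $2$. Loops and multiple edges are allowed unless excluded. The degree condition excludes the circle and subdivided graphs. Given lengths $\vec\ell=(\ell_1,\dots,\ell_n)$, the quantum graph $(\Gamma,\vec\ell,\Delta)$ is the operator $-d^2/dx^2$ with continuity and the Kirchhoff condition at each vertex.

Orient each edge, so there are $2n$ directed edges $b$ with reverses $\bar b$. The *bond scattering matrix* $S$ is the $2n\times2n$ matrix with $S_{b'b}=\frac2{\deg v}-\delta_{b',\bar b}$ if $b$ terminates at the vertex $v$ from which $b'$ originates, and $S_{b'b}=0$ otherwise. For $z\in\mathbb T^n=(S^1)^n$ let $U(z)$ be diagonal with entry $z_j$ at the two directed edges coming from $e_j$. The *secular manifold* and its *singular part* are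
$$\Sigma_\Gamma=\{z\in\mathbb T^n:\det(I-U(z)S)=0\},\qquad \Sigma^{\rm sing}_\Gamma=\{z:\dim\ker(I-U(z)S)\ge2\}.$$
The set $\Sigma_\Gamma$ is real algebraic of dimension $n-1$. For $k>0$, the number $k^2$ is an eigenvalue of $(\Gamma,\vec\ell,\Delta)$ of multiplicity $\dim\ker(I-U(z)S)$ at $z=(e^{ik\ell_1},\dots,e^{ik\ell_n})$. So multiple eigenvalues correspond to points of $\Sigma^{\rm sing}_\Gamma$. The codimension is
$$c_\Gamma=\dim\Sigma_\Gamma-\dim\Sigma^{\rm sing}_\Gamma,\qquad c_\Gamma=\infty\ \text{if}\ \Sigma^{\rm sing}_\Gamma=\emptyset .$$
It is known that $c_\Gamma\ge1$ whenever $\Gamma$ is not a circle.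

**Example (single edge).** Here $S_{\bar bb}=S_{b\bar b}=\frac21-1=1$ and the diagonal entries are $0$. So $\det(I-U(z)S)=1-z^2$ and $\Sigma_\Gamma=\{\pm1\}$. Directly: a wave with zero derivative at $0$ is $A\cos x$, and zero derivative at $\theta$ means $\sin\theta=0$, i.e. $z=e^{i\theta}=\pm1$.

**Definition.** A graph is *mandarin* if it consists of two vertices, at least one edge, and no loops.

The conjecture under discussion says: if $\Gamma$ is loop-free and non-mandarin, then $c_\Gamma\ge2$. It is true.

**Theorem A.** If $\Gamma$ is loop-free and not mandarin (connected, no vertex of degree $2$), then $\dim\Sigma^{\rm sing}_\Gamma\le n-3$, i.e. $c_\Gamma\ge2$.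

**Theorem B.** Let $\Gamma$ be connected with no vertex of degree $2$ and $n\ge1$ edges.

1. $c_\Gamma=1$ if and only if $\Gamma$ has a loop or $\Gamma$ is a mandarin with at least $4$ edges. (The mandarin with $3$ edges has $c_\Gamma=2$; the single edge has $c_\Gamma=\infty$.)
2. If $\Gamma$ is loop-free, non-mandarin, and has two parallel edges or a vertex incident to two pendant edges, then $c_\Gamma=2$. In particular $c_\Gamma=2$ for every tree with more than one edge, so Theorem A is sharp.

**Waves instead of matrices.** Write $z_j=e^{i\theta_j}$ with $\theta_j>0$, and let $E(z)$ be the real vector space of waves on $(\Gamma,\theta)$. By the multiplicity statement with $k=1$, $\vec\ell=\theta$, we have $\dim E(z)=\dim\ker(I-U(z)S)$; the complex eigenspace is the complexification of $E(z)$. Writing $f=A_j\cos x+B_j\sin x$ on $e_j$, the value and outgoing derivative are $A_j,\,B_j$ at the start and $A_j\cos\theta_j+B_j\sin\theta_j,\ A_j\sin\theta_j-B_j\cos\theta_j$ at the end. So $E(z)$ is the kernel of a matrix whose entries are polynomials in $\cos\theta_j,\sin\theta_j$. In these coordinates it depends only on $z$ and not on the lifts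 $\theta_j$. Along curves in $\mathbb T^n$ we use smooth local lifts.

**Dimension.** A semialgebraic set is a finite Boolean combination of sets given by polynomial equations and inequalities; for instance $\{(x,y):y^2=x,\ y>0\}$ has dimension $1$. We regard $\mathbb T^n\subset\mathbb R^{2n}$ and put $\dim\emptyset=-\infty$. The following standard facts are in Bochnak–Coste–Roy, *Real Algebraic Geometry*, Ch. 2.

- (D1) Images under semialgebraic maps are semialgebraic and do not have larger dimension. (So conditions with quantifiers over reals define semialgebraic sets.)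
- (D2) $\dim X\le\dim(\text{base})+\max\dim(\text{fiber})$.
- (D3) If all nonempty fibers of $X\to Y$ have dimension $\ge r$, the image has dimension $\le\dim X-r$.
- (D4) A semialgebraic set of dimension $d$ contains, for each $0\le d'\le d$, a smooth semialgebraic submanifold of dimension $d'$.
- (D5) The dimension of a finite union is the maximum of the dimensions.

Two bounds on the set where waves exist will be used repeatedly. They rest on the standard fact that the Laplacian of a finite metric graph, with Kirchhoff or Dirichlet conditions at the vertices, has discrete spectrum containing positive eigenvalues.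

**Lemma 1.** Let $H$ be a finite graph with $m\ge1$ edges; vertices of degree $2$ are allowed.

(a) The set $\{z\in\mathbb T^m:E_H(z)\ne0\}$ has dimension $\le m-1$.

(b) Impose the Kirchhoff or the Dirichlet condition at each vertex. The set $D\subset\mathbb T^m$ of $z$ that admit a nonzero solution of $f''=-f$ with these conditions has dimension $\ge m-1$.

*Proof.* Both sets are semialgebraic. For (a), if the set had dimension $m$ it would have an interior point $e^{i\theta}$. Then for all $k$ near $1$ there is a nonzero wave $f$ on $(H,k\theta)$, and $x\mapsto f(kx)$ is an eigenfunction on $(H,\theta)$ with eigenvalue $k^2$. An interval of eigenvalues contradicts discreteness.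

For (b), let $\tilde D=\{\theta\in\mathbb R^m_{>0}:e^{i\theta}\in D\}$. For every $\theta$ there is a positive eigenvalue $k^2$, so by the same rescaling $k\theta\in\tilde D$: the set $\tilde D$ meets every ray. If $\dim D\le m-2$, then $\tilde D$ is a countable union of submanifolds of dimension $\le m-2$ (empty if $m=1$). Its radial projection then has measure $0$ in the $(m-1)$-dimensional space of rays (is empty if $m=1$), a contradiction. $\square$

## 3. Stars, loops and mandarins by hand

**Stars.** Let $\Gamma$ be a star with $n\ge3$ edges. With $x$ the distance from the center, the condition at the leaf gives $f=A_j\cos(\theta_j-x)$ on $e_j$. The remaining conditions are $A_j\cos\theta_j=p$ for all $j$ and $\sum_jA_j\sin\theta_j=0$. Let $k$ be the number of $j$ with $\cos\theta_j=0$. If $k\ge1$, then $p=0$, so $A_j=0$ at the other edges, and the $k$ remaining unknowns satisfy one nontrivial equation: $\dim E=k-1$. If $k=0$, then $p$ determines everything and $\dim E\le1$. So $\Sigma^{\rm sing}_\Gamma$ consists of the $z$ with at least three coordinates in $\{\pm i\}$. It has dimension $n-3$, and $c_\Gamma=2$.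

**Graphs with a loop: $c_\Gamma=1$.** Let $e_1$ be a loop at $v$. Then $n\ge2$, since otherwise $v$ has degree $2$. Take $z_1=1$, with lift $\theta_1=2\pi$, and $(z_2,\dots,z_n)$ admitting a nonzero wave $h$ on $\Gamma-e_1$. By Lemma 1(b) these $z$ form a set of dimension $\ge n-2$. Extend $h$ by $h(v)\cos x$ on $e_1$: the values agree and the outgoing derivatives on $e_1$ vanish. Also take $\sin x$ on $e_1$, extended by $0$: its values at $v$ are $0$ and its outgoing derivatives are $1$ and $-1$. Both are waves on $\Gamma$ and they are independent. So $\dim\Sigma^{\rm sing}_\Gamma\ge n-2$ and $c_\Gamma\le1$. With the known bound $c_\Gamma\ge1$ we get $c_\Gamma=1$. The lasso, one loop with one pendant edge, is the smallest case.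

**Mandarins with $n\ge4$: $c_\Gamma=1$.** By the example in Section 1, $z\in\Sigma^{\rm sing}_\Gamma$ whenever all $x_j=\tan(\theta_j/2)$ lie in $\mathbb R\setminus\{0\}$ and $\sum x_j=\sum1/x_j=0$. Solutions with not all $x_j^2$ equal are $(1,-1,2,-2)$ for $n=4$ and
$$\Big(1,1,1,\tfrac{-3+\sqrt5}2,\tfrac{-3-\sqrt5}2\Big)\quad\text{for } n=5 .$$
In the second, the last two entries have sum $-3$ and product $1$, so their reciprocals also have sum $-3$. Append pairs $1,-1$ for larger $n$. At such a point the gradients $(1)_j$ and $(-1/x_j^2)_j$ of the two equations are independent, so the solutions nearby form a manifold of dimension $n-2$. Hence $c_\Gamma\le1$, and with the known bound $c_\Gamma=1$.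

**Mandarin with $n=1$: $c_\Gamma=\infty$.** A wave is determined by its value at one leaf, so $\dim E\le1$ and $\Sigma^{\rm sing}_\Gamma=\emptyset$. (For $n=2$ the vertices have degree $2$, which is excluded.)

**Mandarin with $n=3$: $c_\Gamma=2$.** Let $c_j=\cos(\theta_j/2)$ and $s_j=\sin(\theta_j/2)$. The reflection that exchanges the vertices splits $E=E_+\oplus E_-$ with
$$E_+=\{A_j\cos(x-\tfrac{\theta_j}2):A_jc_j=p\ \forall j,\ \textstyle\sum A_js_j=0\},\quad E_-=\{B_j\sin(x-\tfrac{\theta_j}2):B_js_j=q\ \forall j,\ \textstyle\sum B_jc_j=0\}.$$
Let $k=\#\{j:c_j=0\}$ and $l=\#\{j:s_j=0\}$, so $k+l\le3$. As for stars, $\dim E_+=k-1$ if $k\ge1$ and $\dim E_+\le1$ if $k=0$; likewise $\dim E_-=l-1$ if $l\ge1$ and $\dim E_-\le1$ if $l=0$.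

- $k=l=0$: $\dim E\ge2$ requires $\sum x_j=\sum1/x_j=0$ for three nonzero reals $x_j=\tan(\theta_j/2)$. Then the elementary symmetric functions satisfy $\sigma_1=0$ and $\sigma_2=\sigma_3\sum1/x_j=0$, so $\sum x_j^2=\sigma_1^2-2\sigma_2=0$, which is impossible.
- $k=1$: $E_+=0$, and $\dim E_-\le1$ because $l\le2$.
- $k=2$: $\dim E_+=1$. If $l=1$ then $E_-=0$. If $l=0$, the condition for $E_-$ is $q\,c_i/s_i=0$ for the one index $i$ with $c_i\ne0$, so $E_-=0$.
- $k=3$: all $z_j=-1$.
- $k=0$, $l\ge1$: $l=1$ gives $E_-=0$ and $\dim E_+\le1$. For $l=2$ we have $\dim E_-=1$, and the condition for $E_+$ is $p\,s_i/c_i=0$ for the index $i$ with $s_i\ne0$, so $E_+=0$. For $l=3$ all $z_j=1$.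

So $\Sigma^{\rm sing}_\Gamma\subset\{(1,1,1),(-1,-1,-1)\}$. At $(1,1,1)$ we have $\dim E_-=2$ and $\dim E_+=1$ (all $s_j=0$, so $p$ is free). At $(-1,-1,-1)$ the roles are exchanged. So $\dim E=3$ at both points, $\dim\Sigma^{\rm sing}_\Gamma=0$, and $c_\Gamma=2$.

These computations cover every graph that has a loop or is mandarin. So part 1 of Theorem B follows as soon as Theorem A is proved, since the remaining graphs then have $c_\Gamma\ge2$.

## 4. First variation: from a large singular set to orthogonal pairs

From here to the end of Section 10, $\Gamma$ is loop-free and non-mandarin, with $V$ vertices. Then $V\ge3$: with $n\ge1$, one vertex forces a loop, and two vertices without loops make a mandarin. In particular $n\ge2$. **Assume for contradiction that $\dim\Sigma^{\rm sing}_\Gamma\ge n-2$.**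

**Step 1: a manifold of constant multiplicity.** The sets $\{z:\dim E(z)=d\}$ are semialgebraic (rank conditions on a matrix). By (D5) and (D4) there are $d\ge2$ and a smooth semialgebraic submanifold $M\subset\Sigma^{\rm sing}_\Gamma$ of dimension $n-2$ on which $\dim E(z)=d$. On $M$ the space $E$ is the kernel of a smooth matrix of constant rank, i.e. a smooth vector bundle. So each $h\in E(z)$ extends to a smooth family of waves along any curve in $M$ through $z$.

**Lemma 2.** For $z\in M$, $t\in T_zM\subset\mathbb R^n$ (in the coordinates $\theta_j$) and $f,h\in E(z)$: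
$$\sum_jt_jQ_j(f,h)=0.\tag{3}$$

*Proof.* Take a curve $\theta(s)$ in $M$ with $\dot\theta(0)=t$ and extend $h$ to a smooth family $h_s\in E$. On $e_j=[0,\theta_j]$, with ends $u$ (at $0$) and $v$ (at $\theta_j$), put $\dot h=\partial_sh_s|_{s=0}$ at fixed $x$. Then $\dot h''=-\dot h$, so $f'\dot h-f\dot h'$ is constant and takes equal values at $0$ and $\theta_j$. Because the endpoint moves with speed $t_j$, at $x=\theta_j$
$$\dot h=\tfrac d{ds}[h_s(\theta_j(s))]-t_jh',\qquad \dot h'=\tfrac d{ds}[h_s'(\theta_j(s))]-t_jh''=\tfrac d{ds}[h_s'(\theta_j(s))]+t_jh .$$
Write $H_w(s)=h_s(w)$. Outgoing derivatives are $f'$ at $u$ and $-f'$ at $v$. Equating the two values of $f'\dot h-f\dot h'$ gives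
$$\sum_{w\in\{u,v\}}\Big(-\partial_{e_j}f(w)\,\dot H_w+f(w)\tfrac d{ds}\partial_{e_j}h_s(w)\Big)=t_j(f'h'+fh)=t_jQ_j(f,h).\tag{4}$$
Sum over $j$ and group by vertices. At $w$ the left side contributes $-\dot H_w\sum_e\partial_ef(w)+f(w)\frac d{ds}\sum_e\partial_eh_s(w)=0$, by the Kirchhoff conditions for $f$ and for all $h_s$. $\square$

**Where a pointwise argument stops.** Let $\Pi\subset E(z)$ be a 2-plane. By Lemma 2, $T_zM$ lies in the kernel of
$$\mathbb R^n\to\mathrm{Sym}^2\Pi^*,\qquad t\mapsto\sum_jt_jQ_j|_\Pi,$$
whose target has dimension $3$. If this map were onto at a point, we would get $\dim M\le n-3$ at once. So the natural plan is to show that for a loop-free non-mandarin graph the forms $Q_j|_\Pi$ always span $\mathrm{Sym}^2\Pi^*$. This is false.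

Take the tree with two inner vertices $v,w$ joined by a bridge $e_5$, pendant edges $e_1,e_2$ at $v$ and $e_3,e_4$ at $w$. Let $z_1,\dots,z_4\in\{\pm i\}$ and $z_5\ne\pm1$. A wave on $e_1$ is a multiple of the cosine of the distance from the leaf, so it vanishes at $v$; similarly every wave vanishes at $w$. On $e_5$ it is then $C\sin x$ with $C\sin\theta_5=0$, so $C=0$. Hence $E(z)$ is spanned by $f$, equal to $\sin x$ on $e_1$ and $-\sin x$ on $e_2$ ($x$ the distance from $v$), and the analogous $g$ on $e_3,e_4$. For $\alpha f+\beta g$ the forms are $Q_1=Q_2=\alpha^2$, $Q_3=Q_4=\beta^2$, $Q_5=0$. They span only a 2-dimensional space, and the kernel of the map has dimension $3=n-2$. So first-order information at one point cannot suffice. What helps is that on $M$ the failure happens at every point, and at each point it has a definite shape.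

**Step 2: the failure is an orthogonal pair.** Let $z\in M$ and let $\Pi\subset E(z)$ be a 2-plane. The kernel of the map has dimension $\ge n-2$, so the forms $Q_j|_\Pi$ span a space of dimension $\le2$. This space contains $\sum_jQ_j|_\Pi$, which is positive definite, because $Q_j(f,f)=0$ for all $j$ means $f=0$. So the space is spanned by this form and at most one other, and the two can be diagonalized simultaneously: there is a basis $f,g$ of $\Pi$ with $Q_j(f,g)=0$ for all $j$. So every $z\in M$ carries an orthogonal pair.

## 5. Edge types and the Wronskian flow

For an orthogonal pair put $a_j=Q_j(f,f)$, $b_j=Q_j(g,g)$, $p_v=f(v)$, $q_v=g(v)$.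

**Definition.** The edge $e_j$ is of type **F** if $a_j>0=b_j$, type **G** if $a_j=0<b_j$, type **B** if $a_j,b_j>0$, and type **N** if $a_j=b_j=0$.

In the tree of Section 4, $e_1,e_2$ are of type F, $e_3,e_4$ of type G, and $e_5$ of type N. In the mandarin example all edges are of type B, with $a_j=1+x_j^2$ and $b_j=1+x_j^{-2}$.

**Step 3: one combinatorial type on all of $M$.** The combinatorial type of $(z,f,g)$ records the edge types, which $p_v,q_v$ vanish, the sign of $fg'-f'g$ on each edge for a fixed reference orientation (we will see that it is constant), and for which edges $uv$ one has $(p_u^2,q_u^2)=(p_v^2,q_v^2)$. There are finitely many types. By (D1) the set of $z\in M$ that admit an orthogonal pair of a given type is semialgebraic. By (D5) one of these sets has dimension $n-2$, and by (D4) it contains a smooth semialgebraic submanifold of dimension $n-2$, which is open in the old $M$. Replace $M$ by it. From now on *every $z\in M$ admits an orthogonal pair of one and the same type*. The pair need not depend smoothly on $z$; we never use that.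

Three properties hold.

**(A)** By (3) with $(f,f)$ and $(g,g)$, $T_zM\subset\{t:a\cdot t=b\cdot t=0\}$. If $a,b$ are linearly independent, the two sides have the same dimension $n-2$, so they are equal and the annihilator of $T_zM$ is $\mathrm{span}(a,b)$.

**(W)** The Wronskian $fg'-f'g$ is constant on each oriented edge and changes sign under reversal. Its outgoing values at $v$ sum to $p_v\sum_e\partial_eg(v)-q_v\sum_e\partial_ef(v)=0$. So it is a flow on the graph. From
$$(fg'-f'g)^2+(fg+f'g')^2=(f^2+f'^2)(g^2+g'^2)\tag{5}$$
and (2), its square on $e_j$ is $a_jb_j$; it is nonzero exactly on the B edges. The total flow across a bridge is $0$ (add the vertex conditions on one side), so a B edge is not a bridge. In the mandarin example the Wronskian on $e_j$, from $u$ to $v$, is $x_j+1/x_j$; these numbers do add up to $0$.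

**(S)** Let a B edge $e$ end at $v$. By (2), $\partial_ef(v)\,\partial_eg(v)=-p_vq_v$. If $p_v=q_v=0$, then one of $\partial_ef(v),\partial_eg(v)$ vanishes and $f$ or $g$ has zero Cauchy data on $e$, which is impossible on a B edge. If $p_v=0$, then $\partial_ef(v)\ne0$ since $a_e>0$; hence $\partial_eg(v)=0$, and so $q_v\ne0$ since $b_e>0$. Likewise, if $q_v=0$ then $\partial_ef(v)=0$ and $p_v\ne0$.

Exactly one of three cases occurs: there is no B edge (Section 6); there is a B edge and also an F or G edge (Section 7); there are B edges, and all edges are B or N (Sections 8–10).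

## 6. No B edges: waves with a vanishing vertex set cost two dimensions

If there are no B edges, $f$ and $g$ live on disjoint sets of edges. Each of them should cost two dimensions.

**Lemma 3.** Let $H$ be a connected loop-free graph with $n_H\ge1$ edges, $\emptyset\ne\partial\subset V(H)$, such that vertices outside $\partial$ have degree $\ne2$. Let $A\subset\mathbb T^{n_H}$ be the set of $z$ for which there is a wave $g$ on $H$, with Kirchhoff conditions at all vertices including those in $\partial$, such that $g\not\equiv0$ on every edge and $g=0$ on $\partial$. Then $\dim A\le n_H-2$.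

For example, let $H$ be two edges with a common vertex $w$ and $\partial=\{w\}$. Then $g$ must be $\pm$ a multiple of $\sin x$ on the two edges with $\cos\theta_j=0$, so $A=\{\pm i\}^2$ and $\dim A=0=n_H-2$.

*Proof.*

**Step 1: parameters.** Let $s_e=\sqrt{Q_e(g,g)}>0$ and $q_v=g(v)$. Then $\partial_eg(v)=\epsilon_{v,e}\sqrt{s_e^2-q_v^2}$ with $\epsilon_{v,e}=\pm1$. There are finitely many sign patterns; fix one. Let $Y$ be the set of $((q_v)_{v\notin\partial},(s_e)_e)$ with $s_e>0$, $s_e^2\ge q_v^2$ for $v\in e$, and
$$\sum_{e\ni v}\epsilon_{v,e}\sqrt{s_e^2-q_v^2}=0\quad\text{for all }v,$$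
where $q_v=0$ on $\partial$. Along an edge traversed from $u$ to $v$, $g=R\cos(x+\varphi)$ gives $g-ig'=Re^{i(x+\varphi)}$. So $z_e$ is the value of $g-ig'$ at $v$ divided by its value at $u$, with $g'$ in the direction of travel, that is $\partial_eg(u)$ at $u$ and $-\partial_eg(v)$ at $v$. Hence $z$ is a semialgebraic function of $(q,s)\in Y$. It is invariant under positive scalings, which act freely on $Y$. By (D3) $\dim z(Y)\le\dim Y-1$, and $A$ is contained in the union of the sets $z(Y)$ over the sign patterns. So it suffices to show $\dim Y\le n_H-1$.

**Step 2: which $q_v$ are free.** For given $s$ let $J$ be the set of $v\notin\partial$ for which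
$$\phi_v(y)=\sum_{e\ni v}\epsilon_{v,e}\sqrt{s_e^2-y}$$
vanishes identically on $[0,\min_{e\ni v}s_e^2]$. Decompose $Y=\bigcup_JY_J$ accordingly; the pieces are semialgebraic by (D1). Let $v\notin J\cup\partial$. The zero set of $\phi_v$ on the interval is semialgebraic, i.e. a finite union of points and intervals. If it contained an interval of positive length, then $\phi_v$, analytic on $(-\infty,\min s_e^2)$ and continuous up to the endpoint, would vanish identically. So $\phi_v$ has finitely many zeros, and $q_v$ takes finitely many values for given $s$. By (D2), $\dim Y_J\le\dim S_J+|J|$, where $S_J$ is the projection of $Y_J$ to $s$.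

**Step 3: $J=\emptyset$.** Choose $w\in\partial$. Since $q_w=0$, we have $\sum_{e\ni w}\epsilon_{w,e}s_e=0$. This is a nontrivial linear equation because $w$ has an edge and there are no loops. So $\dim Y_\emptyset\le\dim S_\emptyset\le n_H-1$.

**Step 4: $J\ne\emptyset$, matchings.** For distinct $\sigma_i>0$ the functions $\sqrt{\sigma_i^2-y}$ are linearly independent on $[0,\min\sigma_i^2]$. Indeed, as $y$ tends to the smallest $\sigma_i^2$ only one of them has unbounded derivative, so its coefficient in a linear relation is $0$. The remaining relation extends analytically up to the next $\sigma_i^2$, and we repeat. Hence at $v\in J$ the signs $\epsilon_{v,e}$ add up to $0$ over each group of edges at $v$ with equal $s_e$. So the edges at $v$ can be perfectly matched into pairs with equal $s$ (and opposite $\epsilon$). In particular $\deg v$ is even; it is not $0$, since $H$ is connected with an edge, and not $2$, since $v\notin\partial$. So $\deg v\ge4$.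

**Step 5: $J\ne\emptyset$, rank.** Fix matchings at all $v\in J$; there are finitely many choices. Let $R$ be the multigraph whose vertex set is $E(H)$, with one $R$-edge for each matched pair. Each $e\in E(H)$ has $R$-degree at most $2$, since it takes part in at most one pair at each of its two distinct ends. So the components of $R$ are paths and cycles, and cycles have length $\ge2$ because a pair consists of two different edges. The number of $R$-edges is $P=\sum_{v\in J}\deg(v)/2\ge2|J|$. The equations $s_e=s_{e'}$ along the $R$-edges have rank $P-\#\text{cycles}$, and $\#\text{cycles}\le P/2$. So the rank is $\ge P/2\ge|J|$.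

Suppose the rank is exactly $|J|$. Then $P-\#\text{cycles}=|J|\le P/2$, so $\#\text{cycles}=P/2$ and every $R$-edge lies in a 2-cycle. Then every edge at a vertex of $J$ has $R$-degree $2$; it is matched at both ends, so both its ends lie in $J$. By connectedness $J=V(H)$, contradicting $J\cap\partial=\emptyset\ne\partial$. So the rank is $\ge|J|+1$, $\dim S_J\le n_H-|J|-1$, and $\dim Y_J\le n_H-1$. $\square$

**Conclusion of Case I.** Suppose there are no B edges. Since $f,g\ne0$, there are both F and G edges. Let $H$ be a connected component of the subgraph formed by the G edges, and $\partial H$ the set of its vertices incident to edges outside $H$. As $\Gamma$ is connected and has an F edge, $\partial H\ne\emptyset$. Vertices of $H$ outside $\partial H$ have their full $\Gamma$-degree in $H$, which is $\ne2$. An edge outside $H$ at $w\in\partial H$ is not G, since $H$ is a component, and not B; it is F or N, and $g\equiv0$ on it. So $g(w)=0$, and $g|_H$ satisfies the Kirchhoff conditions on $H$. On each edge of $H$, $g\not\equiv0$. By Lemma 3, $z_H=(z_e)_{e\in E(H)}$ lies in a set of dimension $\le n_H-2$. In the same way, with $f$ in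 place of $g$, for a component $K$ of the F subgraph $z_K$ lies in a set of dimension $\le n_K-2$. The edge sets of $H$ and $K$ are disjoint, so $\dim M\le n-4$, a contradiction.

## 7. B edges together with F or G edges

By the symmetry between $f$ and $g$, let there be a B edge and a G edge. Let $H$ be a connected component of the subgraph of G edges.

**Step 1: a covector supported on $H$.** At a vertex $w$ of $H$ we have $p_w=0$, since $f\equiv0$ on a G edge at $w$. An edge at $w$ outside $H$ is not G. If it is B, then $\partial_eg(w)=0$ by (S); if it is F or N, then $g\equiv0$ on it. So $g|_H$ is a nonzero wave on $H$ with Kirchhoff conditions. By Lemma 1(a) the projection of $M$ to $\mathbb T^{E(H)}$ has dimension $\le n_H-1$. A submersion would have open image, so the projection is nowhere a submersion. At each $z\in M$ there is therefore a nonzero $\omega\in\mathbb R^n$ supported on $E(H)$ that annihilates $T_zM$.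

**Step 2: $a$ and $b$ are proportional outside $H$.** On $H$ we have $a=0$ and $b>0$, and $a\ne0$ because $f\ne0$. So $a,b$ are independent, and by (A) $\omega=\lambda a+\mu b$. Outside $H$, $\lambda a_j+\mu b_j=0$.

- If $\lambda=0$ or $\lambda\mu>0$, then $b$ vanishes outside $H$ (recall $a,b\ge0$). This contradicts the existence of a B edge, which lies outside $H$.
- If $\mu=0$, then $a$ vanishes outside $H$ and also on $H$, so $f=0$, a contradiction.

So $\lambda\mu<0$, and $b_j=\rho a_j$ outside $H$ with $\rho>0$. All edges outside $H$ are B or N. After scaling $g$ we have $a_j=b_j$ there.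

**Step 3: the complex function $\psi=f+ig$.** On a B edge, $\psi^2+\psi'^2=a_j-b_j+2iQ_j(f,g)=0$, i.e. $(\psi'-i\psi)(\psi'+i\psi)=0$. By analyticity $\psi'=i\psi$ or $\psi'=-i\psi$ on the whole edge. So $\psi=Ce^{\pm ix}$, the modulus $|\psi|$ is a nonzero constant on the edge, and $z_e=(\psi(v)/\psi(u))^{\pm1}$ for the ends $u,v$.

**Step 4: degrees.** Let $V_B$ be the number of vertices on B edges, $h$ the number of those that lie in $H$, and $n_B,n_N$ the numbers of B and N edges, so $n=n_H+n_B+n_N$. A vertex $w$ on a B edge has $\psi(w)\ne0$, so it has no N edge.

- If $w\notin H$, all edges at $w$ are B, and Kirchhoff reads $\sum_e\pm i\psi(w)=0$. So $\deg w$ is even; as $\deg w\ne2$, it is $\ge4$.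
- If $w\in H$, then $p_w=0$, so $\psi(w)=iq_w$ and $\psi(w)/|\psi(w)|=\pm i$. On a B edge at $w$, $\partial_e\psi=\pm i\psi(w)=\mp q_w$ is real, so $\partial_ef(w)=\pm q_w$ with $q_w\ne0$. Since $f\equiv0$ on $H$ and all other edges at $w$ are B, Kirchhoff for $f$ shows that the number of B edges at $w$ is even, hence $\ge2$.

Counting ends of B edges, $n_B\ge2(V_B-h)+h=2V_B-h$.

**Step 5: count.** By Step 3, $z_B$ is determined, up to finitely many choices of signs, by the phases $\psi/|\psi|$ at the $V_B$ vertices. At the $h$ vertices in $H$ the phase is $\pm i$. So $z_B$ lies in a set of dimension $\le V_B-h$. Further, $z_H$ lies in one of dimension $\le n_H-1$, and $z_N\in\mathbb T^{n_N}$. Therefore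
$$n-2\le(V_B-h)+(n_H-1)+n_N,\qquad\text{i.e. } n_B\le V_B-h+1 .$$
With Step 4, $2V_B-h\le V_B-h+1$, so $V_B\le1$. But a B edge has two distinct ends, a contradiction.

## 8. All edges of type B: coordinates for orthogonal pairs

In the remaining case there are B edges and all edges are B or N. By (S), a vertex on a B edge has $(p_v,q_v)\ne(0,0)$, while an N edge at $v$ forces $p_v=q_v=0$. So no vertex meets both, and by connectedness *all edges are B*. By (W) $\Gamma$ is bridgeless, so there are no leaves and all degrees are $\ge3$.

**Definition.** A vertex $v$ is *special* if $p_vq_v=0$. By (S), exactly one of $p_v,q_v$ then vanishes.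

**Lemma 4.** No edge joins two special vertices.

*Proof.* Suppose $e$ does. By (S), at a special end one of $f,g$ is, along $e$, a multiple of the sine and the other a multiple of the cosine of the distance from that end. One of them vanishes at the other end, so $\theta_e\in\frac\pi2\mathbb Z$ and $z_e\in\{\pm1,\pm i\}$. This holds at all points of $M$, so $z_e$ is locally constant on $M$, and the covector $\mathbf 1_e$ annihilates $T_zM$.

By (A), either $a,b$ are dependent or $\mathbf 1_e=\lambda a+\mu b$. In the first case $b=\rho a$ with $\rho>0$, as all entries are positive. In the second, $\lambda a_j+\mu b_j=0$ for $j\ne e$, and such $j$ exist. If one of $\lambda,\mu$ were $0$, so would be the other, which is absurd; so $b_j=\rho a_j$ for all $j\ne e$ with $\rho=-\lambda/\mu>0$. Scale $g$ so that $\rho=1$.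

As in Step 3 of Section 7, $\psi=f+ig$ satisfies $\psi'=\pm i\psi$ on each $j\ne e$. The graph $\Gamma-e$ is connected and contains all vertices, so $|\psi|$ is a nonzero constant on it, and $z_j=(\psi(v)/\psi(u))^{\pm1}$ for $j\ne e$. So $(z_j)_{j\ne e}$ depends, up to finitely many choices, on $V$ phases modulo a global rotation, and $z_e$ takes at most four values. Hence $n-2=\dim M\le V-1$.

On the other hand, at a vertex off $e$ Kirchhoff reads $\sum\pm i\psi=0$, so its degree is even and thus $\ge4$. The two ends of $e$ have degree $\ge3$. So $2n\ge4(V-2)+6$, i.e. $n\ge2V-1$. Together $2V-1\le n\le V+1$, so $V\le2$, a contradiction. $\square$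

**Coordinates.** Let $\tau_e=\sqrt{a_e/b_e}>0$. Orient each edge so that $fg'-f'g>0$ along it; by (5) its value is $\sqrt{a_eb_e}$. For $e$ at $v$ let $\varepsilon=\varepsilon_{v,e}=+1$ if $e$ leaves $v$ and $-1$ if it enters. The vectors $(p_v,\partial_ef)$ and $(q_v,\partial_eg)$ are orthogonal with squared lengths $a_e,b_e$, and their determinant $p_v\partial_eg-q_v\partial_ef$ is the outgoing Wronskian $\varepsilon\sqrt{a_eb_e}$. So the second is the first rotated by $\varepsilon\cdot90^\circ$ and divided by $\tau_e$, that is, $(q_v,\partial_eg)=\frac\varepsilon{\tau_e}(-\partial_ef,p_v)$. Hence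
$$\partial_ef(v)=-\varepsilon\tau_eq_v,\qquad\partial_eg(v)=\frac{\varepsilon p_v}{\tau_e},\qquad a_e=p_v^2+\tau_e^2q_v^2.\tag{6}$$
Three consequences follow.

The Kirchhoff conditions become, at each $v$,
$$q_v\sum_{e\ni v}\varepsilon_{v,e}\tau_e=0,\qquad p_v\sum_{e\ni v}\frac{\varepsilon_{v,e}}{\tau_e}=0.\tag{7}$$
Comparing $a_e$ at the two ends of $e=uv$,
$$p_u^2-p_v^2=\tau_e^2(q_v^2-q_u^2).\tag{8}$$
Finally, if $e$ is oriented $u\to v$, then $f-if'=Ce^{ix}$ (derivative along $e$). At $u$, $f'=\partial_ef(u)=-\tau_eq_u$. At $v$, $f'=-\partial_ef(v)=\varepsilon\tau_eq_v=-\tau_eq_v$. So $f-if'$ equals $p+i\tau_eq$ at both ends and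
$$z_e=\frac{p_v+i\tau_eq_v}{p_u+i\tau_eq_u}.\tag{9}$$
In the mandarin example, $\tau_j=|x_j|$ and $\varepsilon_{u,j}=\operatorname{sign}x_j$, so at $u$ (7) becomes the pair $\sum x_j=\sum1/x_j=0$.

**The parameter set.** The type of $M$ fixes the orientations, the special vertices (and which of $p_v,q_v$ vanishes there), and which edges are *equal*, i.e. satisfy $(p_u^2,q_u^2)=(p_v^2,q_v^2)$. Let $X$ be the semialgebraic set of $(p,q,\tau)\in\mathbb R^V\times\mathbb R^V\times\mathbb R^n_{>0}$ of this type that satisfy (7) and (8). Formula (9) defines a map $z$ on $X$: the denominator is nonzero because $(p_u,q_u)\ne0$, and $|z_e|=1$ by (8). We have $M\subset z(X)$.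

Both $X$ and (9) are invariant under $(p,q,\tau)\mapsto(\alpha p,\beta q,\frac\alpha\beta\tau)$ with $\alpha,\beta>0$: then $p+i\tau q$ becomes $\alpha(p+i\tau q)$, both sides of (8) are multiplied by $\alpha^2$, and (7) is preserved. By Lemma 4 there is a nonspecial vertex, so $p\ne0$ and $q\ne0$, and the action is free. The fibers of $z$ contain 2-dimensional orbits, so by (D3)
$$\dim z(X')\le\dim X'-2\quad\text{for every invariant semialgebraic }X'\subset X.\tag{10}$$
Since $n-2=\dim M\le\dim z(X)$, we get $\dim X\ge n$; in particular $X\ne\emptyset$.

## 9. Counting parameters by clusters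

We bound $\dim X$ from above.

**Clusters.** If an edge $e=uv$ is unequal, then both sides of (8) are nonzero (if one side vanished, so would the other, and $e$ would be equal). So $\tau_e$ is determined by $(p,q)$. An edge at a special vertex goes to a nonspecial vertex by Lemma 4, so it is unequal: one of $p^2,q^2$ is zero at one end and nonzero at the other. Thus all equal edges join nonspecial vertices.

**Definition.** The *clusters* are the connected components of the graph formed by all nonspecial vertices and the equal edges.

For instance, for the pair on the mandarin, $p=(1,1)$ and $q=(-1,1)$, all edges are equal, and there is one cluster with two vertices. Since $(p^2,q^2)$ is constant on a cluster, an edge with both ends in one cluster is equal.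

Let there be $m_0$ clusters $c$, with $V_c$ vertices, $n_c$ equal edges, and $\delta_c$ unequal edges leaving $c$. Let there be $m_1$ special vertices $w$, with $\delta_w=\deg w\ge3$. If $n'$ is the number of unequal edges, then $2n'=\sum_c\delta_c+\sum_w\delta_w$ and $n=n'+\sum_cn_c$.

**The inequality.** Up to signs, $(p,q)$ is given by two numbers per cluster and one per special vertex, so it ranges over a set of dimension $\le2m_0+m_1$. Given $(p,q)$, the unequal $\tau$'s are determined. Let $\kappa_c\ge0$ be such that, for every $(p,q)$ occurring in $X$, the set of positive $(\tau_e)_{e\text{ equal in }c}$ that satisfy (7) at the vertices of $c$ has dimension $\le n_c-\kappa_c$. By (D2), $n\le\dim X\le2m_0+m_1+\sum_c(n_c-\kappa_c)$. Substituting $n=\frac12(\sum_c\delta_c+\sum_w\delta_w)+\sum_cn_c$,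
$$\sum_c\Big(\frac{\delta_c}2+\kappa_c-2\Big)+\sum_w\Big(\frac{\delta_w}2-1\Big)\le0.\tag{11}$$

The aim now is to show that the summands are almost always positive. At a nonspecial vertex $p_v,q_v\ne0$, so both sums in (7) vanish there.

**Fact (a): we may take $\kappa_c\ge V_c-1$.** The first equation of (7) at the vertices of $c$ prescribes the divergence of $\tau$ on the connected graph $c$. This linear system has rank $V_c-1$.

**Fact (b): $\delta_c\ne1,3$, and every nonspecial vertex has degree $\ge4$.** Add the equations $\sum\varepsilon\tau=0$ and $\sum\varepsilon/\tau=0$ over the vertices of $c$. Inner edges cancel, since they have $\varepsilon=+1$ at one end and $-1$ at the other. So the numbers $x_e=\varepsilon\tau_e\ne0$ on the $\delta_c$ leaving edges ($\varepsilon$ taken at the end in $c$) satisfy $\sum x_e=\sum1/x_e=0$. One nonzero number cannot do this. Three cannot either: as in Section 3, $\sigma_1=\sigma_2=0$ would give $\sum x_e^2=0$. The same argument for the edges at a single nonspecial vertex shows that its degree is not $3$; being $\ge3$, it is $\ge4$.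

**Fact (c): if $\delta_c=2$, we may take $\kappa_c\ge2$.** If $V_c=1$, the vertex would have degree $2$, which is excluded. If $V_c\ge3$, use (a). Let $V_c=2$, with $k=n_c$ inner edges. The two vertices have degree $\ge4$, so $2k+2\ge8$ and $k\ge3$. At one of the two vertices, $\sum_i\varepsilon_i\tau_i$ and $\sum_i\varepsilon_i/\tau_i$ (sums over the inner edges) are prescribed. Their gradients $(\varepsilon_i)_i$ and $(-\varepsilon_i/\tau_i^2)_i$ are independent unless all $\tau_i$ are equal. So the solution set is contained in the union of a manifold of codimension $2$ and the line where all $\tau_i$ are equal, which has codimension $k-1\ge2$.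

**Fact (d): if $\delta_c=0$, we may take $\kappa_c\ge3$.** Here $c=\Gamma$ by connectedness: all vertices are nonspecial, of degree $\ge4$ by (b), and all edges are equal. Recall $V\ge3$. If $V\ge4$, use (a). Let $V=3$.

The space $L$ of all $\tau\in\mathbb R^n$ with zero divergence has dimension $n-2$, and the solution set is $\{\tau\in L\cap\mathbb R^n_{>0}:(1/\tau_j)_j\in L\}$. If it had dimension $n-2$, it would contain a nonempty open subset $O$ of $L\cap\mathbb R^n_{>0}$. Differentiate $(1/\tau_j)_j\in L$ in the direction $t\in L$: this gives $(t_j/\tau_j^2)_j\in L$ for all $t\in L$, $\tau\in O$. Take for $t$ the circulation around a cycle $C$: $\pm1$ on the edges of $C$ according to orientation, $0$ elsewhere. At each vertex of $C$ exactly two of its edges meet, so elements of $L$ supported on $C$ are multiples of $t$. Hence $1/\tau_j^2$, and so $\tau_j$, is constant on $C$, for every $\tau\in O$ and every cycle $C$.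

Now $2n\ge3\cdot4$, so $n\ge6$, and among the three pairs of vertices some pair $u,v$ is joined by at least two parallel edges $e_1,e_2$. There is a path from $u$ to $v$ that avoids $e_1,e_2$: a third parallel edge if there is one; otherwise $u,v$ are joined by exactly two edges, and since $\deg u,\deg v\ge4$ both are joined to the third vertex $w$, so there is a path through $w$. With $e_1$ this path forms a cycle $C'$ that contains $e_1$ but not $e_2$. Moving $\tau\in O$ slightly along the circulation of $C'$ keeps it in $O$, changes $\tau_{e_1}$, and leaves $\tau_{e_2}$ fixed. This contradicts $\tau_{e_1}=\tau_{e_2}$ on $O$, which holds because $e_1e_2$ is a cycle. So the solution set has dimension $\le n-3$.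

Fact (d) is where non-mandarin graphs separate from mandarins. For a mandarin with $n\ge4$ edges, the pair in Section 1 has one cluster with $V_c=2$, $\delta_c=0$. By Section 3, for suitable orientations the solution set of (7) has dimension $n-2$, so $\kappa_c$ cannot exceed $2$, and (11), which would read $\kappa_c-2\le0$, gives no contradiction.

**Consequence.** If some $\delta_c=0$, then this is the only cluster, there are no special vertices, and (11) reads $\kappa_c-2\le0$, which contradicts (d). Otherwise, by (b), every $\delta_c$ is $2$ or $\ge4$. The summands in (11) are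

- at least $1$ if $\delta_c=2$, by (c);
- at least $0$ if $\delta_c\ge4$, with equality only if $\delta_c=4$ and $V_c=1$, by (a);
- at least $\frac12$ for each special vertex.

So (11) forces: there are no special vertices, every cluster is a single vertex of degree $4$, all edges are unequal, and $n=2V$.

## 10. The four-regular case

In this last case $\tau$ is a function of $(p,q)\in\mathbb R^{2V}$, so $\dim X\le2V=n$: the crude count leaves exactly no room. We gain one more dimension by separating a generic part of $X$ from the rest.

**Step 1: the non-generic part.** Let $X_{\rm bad}\subset X$ be the subset where, for some vertex $v$ and some distinct neighbors $u\ne u'$ of $v$,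
$$(p_u^2-p_v^2)(q_v^2-q_{u'}^2)=(p_{u'}^2-p_v^2)(q_v^2-q_u^2).\tag{12}$$
It is invariant under the scalings (both sides of (12) are multiplied by $\alpha^2\beta^2$). Each equation (12) is a nontrivial polynomial equation in $(p,q)$, since the monomial $p_u^2q_{u'}^2$ occurs on the left only. So $\dim X_{\rm bad}<2V=n$, and (10) gives $\dim z(X_{\rm bad})\le n-3$.

**Step 2: the generic part.** Take a point of $X\setminus X_{\rm bad}$ and a vertex $v$. The four nonzero numbers $x_e=\varepsilon_{v,e}\tau_e$ at $v$ satisfy $\sum x_e=\sum1/x_e=0$, i.e. $\sigma_1=0$ and $\sigma_3=\sigma_4\sum1/x_e=0$. So they are the roots of the even polynomial $T^4+\sigma_2T^2+\sigma_4$ and form a multiset $\{\alpha,-\alpha,\beta,-\beta\}$. Hence each edge $e$ at $v$ has a partner $e'\ne e$ at $v$ with $\tau_{e'}=\tau_e$ and opposite $\varepsilon$.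

Let $u,u'$ be the other ends of $e,e'$. By (8),
$$\frac{p_u^2-p_v^2}{q_v^2-q_u^2}=\tau_e^2=\tau_{e'}^2=\frac{p_{u'}^2-p_v^2}{q_v^2-q_{u'}^2}.$$
The denominators are nonzero because the edges are unequal. If $u\ne u'$, this is (12), which is excluded. So $u=u'$: the edges $e,e'$ are parallel, oppositely oriented, with the same $\tau$. Formula (9) then gives reciprocal values, $z_ez_{e'}=1$.

Consider the relation graph on the set of edges of $\Gamma$, joining each $e$ to its partners. Every edge is related to another edge, so this graph has at most $n/2$ components. For each of the finitely many relation graphs, $z$ is determined by one coordinate per component. Therefore $\dim z(X\setminus X_{\rm bad})\le n/2\le n-3$, because $n=2V\ge6$.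

**Step 3: the end of the proof of Theorem A.** By (D5), $\dim M\le\dim z(X)\le n-3$, which contradicts $\dim M=n-2$. The three cases are exhaustive, so $\dim\Sigma^{\rm sing}_\Gamma\le n-3$. Since $\dim\Sigma_\Gamma=n-1$, we get $c_\Gamma\ge2$. Theorem A is proved and the conjecture is true. Together with Section 3 this also proves part 1 of Theorem B. $\blacksquare$

## 11. Parallel edges, pendant edges and trees: codimension exactly two

Here we prove part 2 of Theorem B. Let $\Gamma$ be loop-free and non-mandarin, with two parallel edges or a vertex incident to two pendant edges. Some vertex has at least two edges, hence degree $\ge3$, and there are no loops, so $n\ge3$. By Theorem A, $c_\Gamma\ge2$. It remains to show $\dim\Sigma^{\rm sing}_\Gamma\ge n-3$, by exhibiting enough points with two independent waves.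

**Parallel edges $e_1,e_2$ between $u$ and $v$.** Let $\Gamma''$ be $\Gamma-\{e_1,e_2\}$ with $u,v$ identified; it has $n-2\ge1$ edges. Take $z_1=z_2=1$, with lifts $2\pi$, and $z''$ that admits a wave $h\ne0$ on $\Gamma''$. By Lemma 1(b) these $z$ form a set of dimension $\ge n-3$. Parametrize $e_1,e_2$ from $u$.

The first wave is $\sin x$ on $e_1$, $-\sin x$ on $e_2$, and $0$ elsewhere. Its values at $u,v$ are $0$, and the outgoing derivatives on $e_1,e_2$ are $1,-1$ at $u$ and $-1,1$ at $v$.

The second wave is $h$, extended by $h(u)\cos x+\beta\sin x$ on $e_1$ and by $h(u)\cos x$ on $e_2$, where $\beta=-\sum_{e\ni u}\partial_eh(u)$, the sum running over the edges of $\Gamma-\{e_1,e_2\}$ at $u$. It is continuous, since $h(u)=h(v)$. The outgoing derivatives on $e_1$ are $\beta$ at $u$ and $-\beta$ at $v$, and those on $e_2$ are $0$. At $u$ the sum is $0$ by the choice of $\beta$. At $v$ it is $\sum_{e\ni v}\partial_eh(v)-\beta=\sum_{e\ni v}\partial_eh(v)+\sum_{e\ni u}\partial_eh(u)=0$, by the Kirchhoff condition of $h$ at the merged vertex. The two waves are independent because $h\ne0$ on some edge other than $e_1,e_2$. So $\dim\Sigma^{\rm sing}_\Gamma\ge n-3$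 and $c_\Gamma=2$.

**Two pendant edges $e_1,e_2$ at $v$.** Take $z_1^2=z_2^2=-1$, so $\cos\theta_1=\cos\theta_2=0$. Take $z'$ such that $\Gamma-\{e_1,e_2\}$ (without the two leaves), with the Dirichlet condition at $v$ and Kirchhoff conditions elsewhere, has a solution $h\ne0$. This graph has $n-2\ge1$ edges, so by Lemma 1(b) these $z$ form a set of dimension $\ge n-3$. Let $x$ be the distance from $v$. On $e_1$ and on $e_2$ the function $\sin x$ has zero derivative at the leaf. So $\sin x$ on $e_1$, $-\sin x$ on $e_2$, $0$ elsewhere, is a wave. The function $h$, extended by $-\big(\sum_e\partial_eh(v)\big)\sin x$ on $e_1$ and by $0$ on $e_2$, is also a wave: it is continuous with value $0$ at $v$, and its outgoing derivatives at $v$ add up to $0$. The two are independent because $h\ne0$. So again $c_\Gamma=2$.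

**Trees with $n>1$.** Such a tree has no loops and $n+1\ge3$ vertices, so it is loop-free and non-mandarin. Let $v$ be the penultimate vertex of a longest path. Its degree is at least $2$, hence $\ge3$. All but at most one of its neighbors are leaves, since otherwise the path could be made longer. So $v$ carries two pendant edges, and $c_\Gamma=2$ by the previous paragraph. $\blacksquare$
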